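# Weak mixing along generalized polynomial times

## 1. Rounding $\sqrt2\,n$ in two ways

Let $(X,\mathcal A,\mu,T)$ be an invertible measure preserving system: $(X,\mathcal A,\mu)$ is a probability space and $T$ is an invertible measure preserving transformation of $X$. It is *weak mixing* if for all $A,B\in\mathcal A$
$$\lim_{N\to\infty}\frac1N\sum_{n=1}^{N}|\mu(A\cap T^nB)-\mu(A)\mu(B)|=0. \tag{1}$$
We write $[r]$ for the greatest integer $\le r$ and $\{r\}=r-[r]$. For functions, $T^mf=f\circ T^{-m}$, so that $T^m1_A=1_{T^mA}$.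

Take $T$ weak mixing and two integer sequences,
$$m(n)=[\sqrt2\,n],\qquad m'(n)=[\sqrt2\,n+\tfrac12].$$
What does $\mu(A_0\cap T^{m(n)}A_1\cap T^{m'(n)}A_2)$ do for large $n$?

Start with a single exponent. Since $\sqrt2>1$, the sequence $m$ is strictly increasing, and $1\le m(n)\le\sqrt2N$ for $1\le n\le N$. Each integer $j$ is therefore used at most once, and
$$\frac1N\sum_{n=1}^N|\mu(A\cap T^{m(n)}B)-\mu(A)\mu(B)|\le\frac1N\sum_{1\le j\le\sqrt2N}|\mu(A\cap T^{j}B)-\mu(A)\mu(B)|\longrightarrow0. \tag{2}$$

Now take both exponents. The difference $\varepsilon(n):=m'(n)-m(n)$ is $0$ if $\{\sqrt2n\}<\frac12$ and $1$ if $\{\sqrt2n\}\ge\frac12$. Put $C_0=\{\varepsilon=0\}$ and $C_1=\{\varepsilon=1\}$. For $n\in C_\varepsilon$ the set in question is $A_0\cap T^{m(n)}(A_1\cap T^{\varepsilon}A_2)$, so (2) with $B=A_1\cap T^\varepsilon A_2$ gives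
$$\frac1N\sum_{n\le N,\ n\in C_\varepsilon}\big|\mu(A_0\cap T^{m(n)}A_1\cap T^{m'(n)}A_2)-\mu(A_0)\,\mu(A_1\cap T^{\varepsilon}A_2)\big|\to0,\qquad\varepsilon=0,1.$$
Each $C_\varepsilon$ has density $\frac12$, because $(\{\sqrt2n\})$ is equidistributed. So there are two limits, each along half of the integers. Neither has to be the product $\mu(A_0)\mu(A_1)\mu(A_2)$: take $\mu(A_0)>0$, $A_1=A_2$ with $0<\mu(A_1)<1$, and $\varepsilon=0$. The product formula fails for a visible reason: $m'-m$ is constant on a set of positive density. Is this the *only* possible reason, for every pair, or every $k$-tuple, of exponents built from $n$ with sums, products and integer parts?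

## 2. Generalized polynomials and the statements

**Definition (generalized polynomials).** The set $\mathcal G$ of generalized polynomials $\mathbf Z\to\mathbf Z$ is the smallest set of functions $\mathbf Z\to\mathbf Z$ that is closed under sums and products, contains $\mathbf Z[x]$, and has the property that for all $m\in\mathbf N$, $c_1,\dots,c_m\in\mathbf R$ and $p_1,\dots,p_m\in\mathcal G$ the map $n\mapsto[\sum_{i=1}^mc_ip_i(n)]$ is in $\mathcal G$.

Thus $[\sqrt2n]$, $[\sqrt2n+\frac12]$ (use the constant polynomial $1$ with coefficient $\frac12$) and $[\sqrt3\,n[\sqrt2n]]$ are in $\mathcal G$. So is $\varepsilon(n)$, and one checks that also $\varepsilon(n)=[2\sqrt2n]-2[\sqrt2n]$. The function $n\,\varepsilon(n)$ takes infinitely many values, yet it is $0$ on the half $C_0$ of the integers. This is why the hypotheses below speak of sets of positive density and not of nonconstant functions.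

**Definition (densities).** For $E\subset\mathbf N$, $\overline d(E)=\limsup_N|E\cap\{1,\dots,N\}|/N$; $E$ has density zero if $\overline d(E)=0$. For a finite interval $I\subset\mathbf Z$ write $\mathbb E_{n\in I}a_n=|I|^{-1}\sum_{n\in I}a_n$. A set $C\subset\mathbf Z$ has *uniform density* $d$ if $\mathbb E_{n\in I}1_C(n)\to d$ as $|I|\to\infty$. Its *upper Banach density* is $d^*(C)=\limsup_{|I|\to\infty}\mathbb E_{n\in I}1_C(n)$. Throughout, $(I_N)$ is an arbitrary sequence of intervals of $\mathbf Z$ with $|I_N|\to\infty$.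

For example, $C_0$ has uniform density $\frac12$, while $\bigcup_j[4^j,4^j+j]$ has density zero but upper Banach density $1$.

For $p_1,\dots,p_k\in\mathcal G$, a system and sets $A_0,\dots,A_k$, consider the condition that there is a set $E$ of density zero with
$$\lim_{n\to\infty,\ n\notin E}\mu\big(A_0\cap T^{p_1(n)}A_1\cap\cdots\cap T^{p_k(n)}A_k\big)=\prod_{i=0}^k\mu(A_i). \tag{3}$$

**Conjecture A (Bergelson–Håland).** If $p_1,\dots,p_k$ are generalized polynomials such that no $p_i$ and no $p_i-p_j$, $1\le i\ne j\le k$, is constant on a set of positive upper density, then for any weak mixing system and any $A_0,\dots,A_k\in\mathcal A$, (3) holds.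

The conjecture is stated in "Generalized Polynomials And Mild Mixing Systems" (https://web.uvic.ca/~aquas/papers/paper26.pdf). We prove the following.

**Theorem A.** Conjecture A holds.

**Theorem B.** Let $p_1,\dots,p_k\in\mathcal G$, $p_0:=0$. There is a finite partition $\mathbf Z=C_1\sqcup\dots\sqcup C_q$ into nonempty sets, each $C_j$ having a uniform density $d_j$, and for each $j$ an equivalence relation $\sim_j$ on $\{0,\dots,k\}$, such that:

1. If $i\sim_jl$ then $p_i-p_l$ is constant on $C_j$. If $i\not\sim_jl$ then $d^*(\{n\in C_j:p_i(n)-p_l(n)=c\})=0$ for every $c\in\mathbf Z$.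
2. For each $\sim_j$-class $K$ fix $e(K)\in K$ (with $e(K)=0$ if $0\in K$), and for $i\in K$ let $c_i^{(j)}$ be the constant value of $p_i-p_{e(K)}$ on $C_j$. For every invertible weak mixing system, all $A_0,\dots,A_k\in\mathcal A$ and all $j$,
$$\lim_{|I|\to\infty}\frac1{|I|}\sum_{n\in I\cap C_j}\Big|\mu\Big(\bigcap_{i=0}^kT^{p_i(n)}A_i\Big)-\prod_K\mu\Big(\bigcap_{i\in K}T^{c_i^{(j)}}A_i\Big)\Big|=0.$$

In particular $\lim_{|I|\to\infty}\mathbb E_{n\in I}\,\mu(\bigcap_iT^{p_i(n)}A_i)$ always exists.

**Theorem C.** Let $k\ge1$, $p_1,\dots,p_k\in\mathcal G$, and let $(X,\mathcal A,\mu,T)$ be an invertible system having a set of measure in $(0,1)$. Then (3) holds for all $A_0,\dots,A_k$ if and only if $T$ is weak mixing and no $p_i$ and no $p_i-p_j$ ($i\ne j$) is constant on a set of positive upper density.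

In the opening example the cells of Theorem B are $C_0,C_1$; the classes are $\{0\}$ and $\{1,2\}$ on both; and with $e(\{1,2\})=1$ we have $c_2=\varepsilon$ on $C_\varepsilon$.

Two textbook facts will be in constant use. The *Koopman–von Neumann lemma* says that a bounded sequence $a_n\ge0$ satisfies $\frac1N\sum_{n\le N}a_n\to0$ if and only if $a_n\to0$ off a set of density zero. Also, (1) extends from sets to functions: for $f,g\in L^2(\mu)$,
$$\frac1N\sum_{n=1}^N\Big|\int\bar f\,T^ng\,d\mu-\int\bar f\,d\mu\int g\,d\mu\Big|\to0. \tag{4}$$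
It holds for simple functions by sesquilinearity. In general, replacing $f,g$ by $f',g'$ changes each term by at most $2\|f-f'\|_2\|g\|_2+2\|f'\|_2\|g-g'\|_2$, and simple functions are dense.

## 3. Van der Corput's inequality and the pair $[\sqrt2n]$, $[2\sqrt2n]$

With two exponents whose difference is unbounded, counting as in (2) no longer suffices. The standard tool is the following.

**Lemma 1 (van der Corput).** Let $u_n$ ($n\in\mathbf Z$) be vectors in a Hilbert space with $\|u_n\|\le B$. Then for every $R\ge1$,
$$\limsup_N\|\mathbb E_{n\in I_N}u_n\|^2\le\frac{B^2}R+\frac2R\sum_{h=1}^R\limsup_N\big|\mathbb E_{n\in I_N}\langle u_{n+h},u_n\rangle\big|. \tag{5}$$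

*Proof.* Shifting $n$ by $h\le R$ changes an average over $I_N$ by $O(BR/|I_N|)$, so $\mathbb E_{n\in I_N}u_n=\mathbb E_{n\in I_N}\frac1R\sum_{h=1}^Ru_{n+h}+O(BR/|I_N|)$. By Cauchy–Schwarz,
$$\Big\|\mathbb E_{n\in I_N}\tfrac1R\sum_{h=1}^Ru_{n+h}\Big\|^2\le\frac1{R^2}\sum_{h,h'=1}^R\mathbb E_{n\in I_N}\langle u_{n+h},u_{n+h'}\rangle.$$
The diagonal contributes at most $B^2/R$. For $h\ne h'$, translate $n$ by $\min(h,h')$ at a cost $O(B^2R/|I_N|)$; what remains is $\mathbb E_n\langle u_{n+l},u_n\rangle$ or its conjugate, with $l=|h-h'|$. Each $l\ge1$ comes from at most $2R$ pairs. Let $N\to\infty$. $\square$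

Consider $[\sqrt2n]=m(n)$ and $[2\sqrt2n]=2m(n)+\varepsilon(n)$. We claim: if $|w_n|\le1$, $f_1,f_2\in L^\infty$ and $\int f_i=0$ for $i=1$ or $i=2$, then
$$\Big\|\frac1N\sum_{n=1}^Nw_n\,T^{m(n)}f_1\,T^{2m(n)}f_2\Big\|_{L^2}\to0. \tag{6}$$
Let $u_n=w_nT^{m(n)}f_1T^{2m(n)}f_2$ and fix $h\ge1$. Then $m(n+h)=m(n)+\tau(n,h)$ with
$$\tau(n,h)=\big[\sqrt2h+\{\sqrt2n\}\big]\in\{[\sqrt2h],[\sqrt2h]+1\}.$$
On the set of $n$ with $\tau(n,h)=\tau$, applying $T^{-m(n)}$ inside the integral,
$$\langle u_{n+h},u_n\rangle=w_{n+h}\bar w_n\int\big(\bar f_1T^\tau f_1\big)\,T^{m(n)}\big(\bar f_2T^{2\tau}f_2\big)\,d\mu.$$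
Only one exponent is left. The argument for (2), started from (4), shows that replacing this integral by $\int\bar f_1T^\tau f_1\int\bar f_2T^{2\tau}f_2$ costs an error that tends to $0$ on average over $n$, for each of the two values of $\tau$. Put $\rho(j)=\int\bar f_iT^jf_i$, with $i$ the index for which $\int f_i=0$. Then
$$\limsup_N\Big|\frac1N\sum_{n\le N}\langle u_{n+h},u_n\rangle\Big|\le C\big(|\rho(i[\sqrt2h])|+|\rho(i[\sqrt2h]+i)|\big).$$
For $1\le h\le R$ each integer occurs at most twice among the numbers $[\sqrt2h],[\sqrt2h]+1$, and all of them are at most $\sqrt2R+1$. So the average of the right side over $h\le R$ is at most $\frac{2C}R\sum_{1\le j\le\sqrt2R+1}|\rho(ij)|$, which tends to $0$ by (4). Now (5) gives (6).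

Finally, write $T^mg_1T^{2m}g_2-\int g_1\int g_2=T^m(g_1-\int g_1)\,T^{2m}g_2+\int g_1\cdot T^{2m}(g_2-\int g_2)$ and take $g_1=1_{A_1}$, $g_2=1_{T^\varepsilon A_2}$. Let $w_n$ be $1_{C_\varepsilon}(n)$ times the sign of $\mu(A_0\cap T^{m(n)}A_1\cap T^{2m(n)+\varepsilon}A_2)-\prod\mu(A_i)$. Then (6), integrated against $1_{A_0}$, gives the product formula for $[\sqrt2n],[2\sqrt2n]$ along each $C_\varepsilon$, hence (3).

Three features of this computation will survive. The shift $n\mapsto n+h$ moved $m(n)$ by one of *finitely many* amounts $\tau$; the family of exponents became simpler; and the cells $C_\varepsilon$ entered only through the bounded weights $w_n$.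

## 4. Where differencing in $n$ breaks down

The natural plan is to run the same induction for all generalized polynomials: apply (5), cut $\mathbf Z$ into pieces on which the carries are constant, and apply the inductive hypothesis, namely the conjecture for simpler families, to the exponents $p_i(n+h)-p_1(n)$ and $p_i(n)-p_1(n)$. Try it on
$$p(n)=n\,(1+\varepsilon(n)),\qquad k=1 .$$
Each value $c$ is attained at most twice (from $n=c$ or $2n=c$), so $p$ satisfies the hypothesis of Conjecture A. With $u_n=T^{p(n)}f$ the new exponent is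
$$p(n+h)-p(n)=\begin{cases}h&(\varepsilon(n),\varepsilon(n+h))=(0,0)\\2h&(1,1)\\n+2h&(0,1)\\h-n&(1,0).\end{cases}$$
For $h\ge1$ each case occurs on a set of positive density: it says that $\{\sqrt2n\}$ lies in the intersection of a half-circle with a half-circle rotated by $-\sqrt2h$, and $\sqrt2h$ is neither $0$ nor $\frac12$ modulo $1$. So the new exponent *is* constant on sets of positive density. The hypothesis of the conjecture is not inherited, and the conjecture cannot serve as its own inductive hypothesis. Nor is there an evident degree: $p$ is a product of two nonconstant functions, it is linear on each $C_\varepsilon$, and its differences are constant on some pieces and linear on others, with pieces that depend on $h$.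

For this $p$ there is a repair: cut by $\varepsilon$ *first*, treat $1_{C_\varepsilon}$ as a weight, and on $C_\varepsilon$ replace $p$ by the honest polynomial $(1+\varepsilon)n$, which makes sense also when $n+h$ leaves the cell. But no finite partition turns even $[\sqrt2n]$ into a polynomial in $n$ on each cell. Indeed, some cell would have positive upper density. If $[\sqrt2n]=Q(n)$ there, then $\sqrt2n-Q(n)\in[0,1)$ for infinitely many $n\in\mathbf N$ forces $Q(n)=\sqrt2n+c$, and $\sqrt2n+c$ is an integer for at most one integer $n$.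

So the polynomial must be taken in another variable. The way past the obstruction is to attach to $n$ a point $\gamma(n)$ of a nilpotent lattice $\Lambda$ such that, on finitely many cells, each $p_i(n)$ is a *polynomial function of* $\gamma(n)$, and $\gamma(n+h)=\tau\gamma(n)$ with $\tau$ from a finite set depending only on $h$. The induction then runs over polynomial functions on $\Lambda$, with degree measured by left translation in $\Lambda$. For $[\sqrt2n]$ this is Section 3, with $\Lambda=\mathbf Z$ and $\gamma(n)=m(n)$. The construction must deliver three things: the representation (Sections 5–6), a dichotomy "constant, or each value taken with density zero" (Sections 7–8), and an induction (Section 9).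

## 5. Triangular groups

**Definition (triangular group).** A triangular group is $G=\mathbf R^m$ with a group law with identity $0$ of the form
$$(x*y)_i=x_i+y_i+q_i(x_1,\dots,x_{i-1},y_1,\dots,y_{i-1}),$$
where the $q_i$ are real polynomials taking integer values at integer points. Put $\Gamma=\mathbf Z^m$ and $D_G=[0,1)^m$. A *polynomial function* on $G$ is a polynomial in the coordinates. We usually drop $*$.

**Basic structure.** Solving $x*y=0$ coordinate by coordinate gives $y_i=-x_i-q_i(x_{<i},y_{<i})$. So inversion is polynomial and preserves $\mathbf Z^m$, and $\Gamma$ is a discrete subgroup. To write $g=\delta*\gamma$ with $\delta\in D_G$, $\gamma\in\Gamma$, we need $g_i=\delta_i+\gamma_i+q_i(\delta_{<i},\gamma_{<i})$; successively this forces $\gamma_i=[g_i-q_i(\delta_{<i},\gamma_{<i})]$ and $\delta_i=\{g_i-q_i(\delta_{<i},\gamma_{<i})\}$. Hence each $g$ is uniquely $\delta*\gamma$, and $\Gamma$ is cocompact. $G$ is a connected, simply connected, real analytic Lie group.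

**Weights.** Define $\omega_1=1$ and inductively $\omega_i=1+{}$the weighted degree of $q_i$, where $x_j,y_j$ have weight $\omega_j$ and the zero polynomial has weighted degree $0$. Let $V_s$ be the space of polynomial functions of weighted degree $\le s$, $V_{-1}=0$. For $g\in G$ put $v^g(x)=v(g*x)$. The $i$-th coordinate of $g*x$ is $x_i+g_i+q_i(g_{<i},x_{<i})$, that is, $x_i$ plus terms of weight $<\omega_i$ in $x$. Multiplying out monomials,
$$v\in V_s\ \Longrightarrow\ v^g-v\in V_{s-1}. \tag{7}$$
Also $(v^g)^{g'}(x)=v^g(g'x)=v(gg'x)$, so $(v^g)^{g'}=v^{gg'}$.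

**$G$ is nilpotent.** Let $s\ge\max\omega_i$. The map sending $g$ to the operator $v\mapsto v^g$ on $V_s$ is an anti-homomorphism into the group of linear maps $U$ with $(U-1)V_j\subset V_{j-1}$ for all $j\le s$, and this unipotent group is nilpotent. It is injective: the $i$-th coordinate function $x_i\in V_s$ satisfies $x_i^g(0)=g_i$. So $G$ is nilpotent.

**Powers.** For $g\in G$ the coordinates of $g^n$ are polynomials in $n\in\mathbf Z$, because $(g^{n+1})_i-(g^n)_i=g_i+q_i((g^n)_{<i},g_{<i})$ is a polynomial in $n$ by induction on $i$.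

**Definition (datum).** A datum is $(G,a,b)$ with $G$ triangular and $a,b\in G$. Write $\gamma_G(n)\in\Gamma$ for the element with $a^nb\in D_G\,\gamma_G(n)$.

For $G=\mathbf R$, $a=\sqrt2$, $b=0$ we get $\gamma_G(n)=[\sqrt2n]$; with $b=\frac12$, $\gamma_G(n)=[\sqrt2n+\frac12]$. For the group $\mathbf R^3$ with $(x*y)_3=x_3+y_3+x_1y_2$ and $q_1=q_2=0$, the weights are $1,1,3$. With $a=(\alpha,\beta,0)$ and $b=0$ we get $a^n=(n\alpha,n\beta,\binom n2\alpha\beta)$, hence $\gamma_G(n)_1=[n\alpha]$, $\gamma_G(n)_2=[n\beta]$ and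
$$\gamma_G(n)_3=\Big[\tbinom n2\alpha\beta-\{n\alpha\}[n\beta]\Big]=\Big[\tbinom n2\alpha\beta-n\alpha[n\beta]\Big]+[n\alpha][n\beta].$$
Brackets inside brackets appear on their own. The next section shows that all of them arise this way.

## 6. Every generalized polynomial is a polynomial in lattice coordinates

**Proposition 2.** For every $p\in\mathcal G$ there are a datum $(G,a,b)$ and a polynomial function $P$ on $G$ with $P(\Gamma)\subset\mathbf Z$ and $p(n)=P(\gamma_G(n))$ for all $n\in\mathbf Z$. Finitely many $p_i$ can be represented with a common datum.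

*Proof.* Let $\mathcal G'$ be the set of functions that can be represented. We show that $\mathcal G'$ has the three defining closure properties of $\mathcal G$, so that $\mathcal G\subset\mathcal G'$.

**Step 1: polynomials, sums, products.** For $p\in\mathbf Z[x]$ take $G=\mathbf R$, $a=1$, $b=0$: then $\gamma_G(n)=n$ and $P=p$. For finitely many functions, take the direct product of their data. It is a datum, and $\gamma_G$ is formed componentwise. So finitely many elements of $\mathcal G'$ have a common datum, and $\mathcal G'$ is closed under sums and products.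

It remains to show: if $F=\sum c_iP_i$ is a real combination of polynomial functions on $G$ (common datum), then $n\mapsto[F(\gamma_G(n))]$ is in $\mathcal G'$. The idea is to adjoin to $G$ a space of polynomials containing $F$, so that reduction modulo the larger lattice computes the integer part for us.

**Step 2: an integral basis.** The purpose is to find integer coordinates on a space of polynomials. Let $F^-(x)=F(x^{-1})$ and choose $s$ with $F^-\in V:=V_s$. For exponent vectors $e$ with $\mathrm{wt}(e):=\sum\omega_ie_i\le s$ put $B_e(x)=\prod_i\binom{x_i}{e_i}$. These form a basis of $V$, since $B_e$ is $\prod x_i^{e_i}/e_i!$ plus monomials of smaller weight. With $\Delta_i$ the forward unit difference in $x_i$, we have $\Delta_1^{e_1}\cdots\Delta_m^{e_m}B_{e'}(0)=B_{e'-e}(0)$, which is $1$ if $e=e'$ and $0$ otherwise (with $B_{e'-e}=0$ if some entry is negative). So the coefficient of $B_e$ in $v\in V$ is $(\Delta_1^{e_1}\cdots\Delta_m^{e_m}v)(0)$. Consequently the $v\in V$ that are integer valued on $\mathbf Z^m$ are exactly the $\mathbf Z$-combinations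 of the $B_e$; call this lattice $V_{\mathbf Z}$. By (7),
$$B_e^g=B_e+\sum_{\mathrm{wt}(e')<\mathrm{wt}(e)}R_{e',e}(g)\,B_{e'}.$$
By the coefficient formula $R_{e',e}$ is polynomial in $g$. If $g\in\mathbf Z^m$ then $B_e^g\in V_{\mathbf Z}$, so $R_{e',e}(g)\in\mathbf Z$.

**Step 3: the larger group.** Let $G'=G\times V$ with $(g,v)(g',v')=(gg',\,v^{g'}+v')$. Both ways of bracketing a triple product give $(gg'g'',\,v^{g'g''}+v'^{g''}+v'')$; the identity is $(0,0)$ and $(g,v)^{-1}=(g^{-1},-v^{g^{-1}})$. So this is a group. Use coordinates $(x_1,\dots,x_m,(c_e)_e)$ with $v=\sum c_eB_e$ and the $c_e$ ordered by decreasing $\mathrm{wt}(e)$. The $c_e$-coordinate of the product is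
$$c_e+c'_e+\sum_{\mathrm{wt}(e')>\mathrm{wt}(e)}c_{e'}R_{e,e'}(g'),$$
which involves only earlier coordinates and is integral at integer points. So $G'$ is triangular, with integer points $\Gamma'=\{(\gamma,u):\gamma\in\Gamma,\ u\in V_{\mathbf Z}\}$.

**Step 4: reading off the integer part.** Put $a'=(a,0)$, $b'=(b,F^-)$. Then $a'^n=(a^n,0)$ and $a'^nb'=(a^nb,F^-)$. Write $(a^nb,F^-)=(\delta,w)(\gamma,u)$ with $(\delta,w)\in D_{G'}$ and $(\gamma,u)=\gamma_{G'}(n)\in\Gamma'$. Comparing components, $a^nb=\delta\gamma$ with $\delta\in D_G$, so $\gamma=\gamma_G(n)$; and $F^-=w^\gamma+u$. Evaluate at $\gamma^{-1}$: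
$$F(\gamma_G(n))=w(0)+u(\gamma^{-1}).$$
Since $B_e(0)=0$ for $e\ne0$, $w(0)$ is the $B_0$-coefficient of $w$, which lies in $[0,1)$; and $u(\gamma^{-1})\in\mathbf Z$. So $[F(\gamma_G(n))]=u(\gamma^{-1})=P'(\gamma_{G'}(n))$ with $P'(g,u)=u(g^{-1})$, a polynomial function on $G'$ that is integer valued on $\Gamma'$. $\square$

To see the machine run, feed it $G=\mathbf R$, $a=1$, $b=0$, $F(x)=\sqrt2x$. Then $F^-(x)=-\sqrt2x$, $V=V_1$ has basis $x,1$, and $G'$ has the law $(g,c_1,c_0)(g',c_1',c_0')=(g+g',\,c_1+c_1',\,c_0+c_0'+c_1g')$. The equation $F^-=w^\gamma+u$ reads $-\sqrt2x=w_1(x+n)+w_0+u_1x+u_0$. Thus $u_1=[-\sqrt2]=-2$, $w_1=2-\sqrt2$, $w_0=\{-w_1n\}=\{\sqrt2n\}$ and $u_0=-w_1n-w_0=[\sqrt2n]-2n$. The output is $u(-n)=-u_1n+u_0=[\sqrt2n]$, as it should be.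

## 7. The orbit closure and its lattice

From now on fix a datum $(G,a,b)$. The polynomials $P_i$ on $\Gamma$ are not yet the right objects. For the opening example one may take $G=\mathbf R^2$, $a=(\sqrt2,\sqrt2)$, $b=(0,\frac12)$, $P_i=x_i$. Then $P_2-P_1$ is not constant on $\Gamma=\mathbf Z^2$, but along $\gamma_G(n)$ it takes only the values $0$ and $1$. The lattice must be cut down to what the orbit sees. The external input is the following.

**Fact 3** (Parry; Lesigne; Leibman, *Pointwise convergence of ergodic averages for polynomial sequences of translations on a nilmanifold*, ETDS 25 (2005); see also Host–Kra, *Nilpotent Structures in Ergodic Theory*, AMS 2018, Ch. 11). Let $G$ be a connected simply connected nilpotent Lie group, $\Gamma$ a discrete cocompact subgroup, $a\in G$, $x\in G/\Gamma$, $Y=\overline{\{a^nx:n\in\mathbf Z\}}$. Then $Y=L'x$ for some closed subgroup $L'\le G$, and $(Y,y\mapsto ay)$ is uniquely ergodic.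

**Step 1: a group $L$ that contains $a$.** Let $x=b\Gamma$, and put $L=\{g\in G:gY=Y\}$. If $g_j\to g$ with $g_j\in L$, then $gY\subset Y$ and $g^{-1}Y\subset Y$ because $Y$ is closed; so $L$ is a closed subgroup. It contains $a$ and $L'$, and $Y=L'x\subset Lx\subset Y$, so $Y=Lx$. Since $L$ is locally compact and second countable and acts continuously and transitively on the compact Hausdorff space $Y$, for $y\in Y$ the map $L\to Y$, $g\mapsto gy$, is open and $L/\mathrm{Stab}_L(y)\to Y$ is a homeomorphism. The stabilizer is discrete and cocompact in $L$, so $L$ is unimodular and $Y$ carries an $L$-invariant probability measure. It is $a$-invariant, hence equals the unique $a$-invariant probability measure $\nu$. So $\nu$ is $L$-invariant.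

**Step 2: components.** We want to work on a connected piece, where analytic functions are rigid. Let $H=L^\circ$, which is open, closed and normal in $L$. Each orbit $Hy$ is connected, and it is open in $Y$ because $L\to Y$ is open. So the $H$-orbits are the components of $Y$; by compactness there are finitely many, say $M$. They are permuted by $a$ (as $aHy=Hay$), transitively because $\{a^nx\}$ is dense, hence cyclically. Put
$$t=a^M,\qquad r\in\{0,\dots,M-1\}\text{ fixed},\qquad b_r=a^rb,\quad x_r=a^rx=b_r\Gamma,\quad Y_r=Hx_r .$$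
Then $tY_r=Y_r$. The stabilizer of $x_r$ in $G$ is $\Gamma_r=b_r\Gamma b_r^{-1}$. Since $t\in L$, $t$ normalizes $H$.

**Step 3: unique ergodicity of $(Y_r,t)$.** If $\rho$ is a $t$-invariant probability measure on $Y_r$, then $\frac1M\sum_{j<M}a^j_*\rho$ is $a$-invariant on $Y$, so it equals $\nu$. Restricting to $Y_r$ gives $\rho=M\nu|_{Y_r}=:\nu_r$, which is $H$-invariant. For $y\in Y_r$, every weak-$*$ limit of the empirical measures $\mathbb E_{h\in I_N}\delta_{t^hy}$ is $t$-invariant, hence equals $\nu_r$. So these measures converge to $\nu_r$, and for every closed $K\subset Y_r$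
$$\limsup_N\mathbb E_{h\in I_N}1_K(t^hy)\le\nu_r(K). \tag{8}$$

**Step 4: the groups $\Lambda$ and $L_1$.** As $tx_r\in Y_r=Hx_r$, we have $t=\ell\xi$ with $\ell\in H$ and $\xi\in\Gamma_r\cap L$. Then $\xi$ normalizes $H$ and $\Gamma_r$. Let
$$\Lambda_0=H\cap\Gamma_r,\qquad\Lambda=\Lambda_0\langle\xi\rangle\subset\Gamma_r,\qquad L_1=H\Lambda=H\langle\xi\rangle=H\langle t\rangle .$$
These are groups. $\Lambda_0$ is discrete, and cocompact in $H$ because $H/\Lambda_0\cong Y_r$ is compact. Also $\Lambda\cap H=\Lambda_0$, since $\Lambda\subset\Gamma_r$.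

Three examples. For $G=\mathbf R$, $a=\sqrt2$, $b=0$: $Y=\mathbf R/\mathbf Z$, $H=L=\mathbf R$, $M=1$, $t=\sqrt2$, and we may take $\xi=0$, so $\Lambda=\Lambda_0=\mathbf Z$. For $G=\mathbf R$, $a=\frac12$, $b=0$: $Y$ has two points, $L=\frac12\mathbf Z$, $H=\{0\}$, $M=2$, $t=1$, $\ell=0$, $\xi=1$; here $\Lambda_0$ is trivial but $\Lambda=\mathbf Z$, which shows what $\xi$ is for. For $G=\mathbf R^2$, $a=(\sqrt2,\sqrt2)$, $b=(0,\frac12)$: $Y$ is the circle $\{(s,s+\frac12)\}$ modulo $\mathbf Z^2$, $L=\{(s,s'):s-s'\in\mathbf Z\}$, $H$ is the diagonal, $M=1$, $\xi=0$ is allowed, and $\Lambda=\{(j,j):j\in\mathbf Z\}$. On this $\Lambda$ the polynomial $x_2-x_1$ is constant, as desired.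

**Step 5: a fundamental domain.** There is a relatively compact Borel set $D\subset H$ with Haar-null boundary in $H$ and $H=\bigsqcup_{\lambda\in\Lambda_0}D\lambda$. To construct it, choose finitely many relatively compact open coordinate balls $U_i\subset H$ with null boundary, $U_i^{-1}U_i\cap\Lambda_0=\{e\}$ and $\bigcup U_i\Lambda_0=H$, and put
$$D=\bigcup_i\Big(U_i\setminus\bigcup_{j<i}U_j\Lambda_0\Big).$$
Given $g\in H$, let $i$ be minimal with $g\in U_i\Lambda_0$ and write $g=u\lambda$ with $u\in U_i$; then $u\in D$. If $d\lambda=d'\lambda'$ with $d,d'\in D$, then $d$ and $d'$ come from the same index $i$ by minimality, and $d'^{-1}d\in U_i^{-1}U_i\cap\Lambda_0=\{e\}$. Only finitely many translates $U_j\lambda$ meet a given $U_i$, as $\lambda\in U_j^{-1}U_i$ is then in a relatively compact set; so $\partial D$ lies in a finite union of null sets.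

Every $g\in L_1$ is uniquely $g=\delta\tau$ with $\delta\in D$, $\tau\in\Lambda$. Existence: $g=y\tau_0$ with $y\in H=D\Lambda_0$. Uniqueness: $\delta\tau=\delta'\tau'$ gives $\delta'^{-1}\delta\in H\cap\Lambda=\Lambda_0$. Write $\pi(g):=\tau$.

**Step 6: measures.** Let $m_H$ be Haar measure on $H$, bi-invariant since $H$ is connected nilpotent, normalized by $m_H(D)=1$; let $m=m_H|_D$. Then $\nu_r$ is the image of $m$ under $\delta\mapsto\delta x_r$. Indeed, let $W\subset H$ be Borel and right $\Lambda_0$-invariant. For any other Borel fundamental domain $D'$,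
$$m_H(D'\cap W)=\sum_\lambda m_H(D'\cap D\lambda\cap W)=\sum_\lambda m_H(D'\lambda^{-1}\cap D\cap W)=m_H(D\cap W).$$
With $D'=g^{-1}D$ this says that the image of $m$ is $H$-invariant, and the $H$-invariant probability measure on $H/\Lambda_0$ is unique. For compact $K\subset H$,
$$\nu_r(Kx_r)=m_H(D\cap K\Lambda_0)\le\sum_{\lambda\in\Lambda_0}m_H(D\lambda^{-1}\cap K)=m_H(K). \tag{9}$$

**Lemma 4 (equidistribution).** For $\delta\in H$ and $h\in\mathbf Z$ write $t^h\delta=\delta_h\tau_h$ with $\delta_h\in D$, $\tau_h=\pi(t^h\delta)\in\Lambda$. Then for every compact $K\subset H$ the set $\{h:\delta_h\in K\}$ has upper Banach density at most $m_H(K)$, and for every Borel $S\subset D$ with $m_H(\partial S)=0$,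
$$\lim_{N\to\infty}\mathbb E_{h\in I_N}1_S(\delta_h)=m(S). \tag{10}$$

*Proof.* Since $\Lambda\subset\Gamma_r$ fixes $x_r$, $\delta_hx_r=t^h(\delta x_r)$. If $\delta_h\in K$ then $t^h(\delta x_r)\in Kx_r$, a compact set, and (8) and (9) give the first claim. With $K=\overline S$ it gives $\limsup_N\mathbb E_{h\in I_N}1_S(\delta_h)\le m_H(\overline S)=m(S)$. The set $D\setminus S$ has boundary inside $\partial D\cup\partial S$, which is null, so likewise $\limsup_N\mathbb E_{h\in I_N}1_{D\setminus S}(\delta_h)\le1-m(S)$. Together these are (10). $\square$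

**Step 7: the shift becomes left multiplication.** Write $t^n=\delta(n)\gamma(n)$ with $\delta(n)\in D$, $\gamma(n)=\pi(t^n)\in\Lambda$. From $t^{n+h}=t^h\delta(n)\,\gamma(n)$,
$$\gamma(n+h)=\tau(n,h)\,\gamma(n),\qquad\tau(n,h)=\pi(t^h\delta(n)). \tag{11}$$
For fixed $h$ the set $F_h=\{\pi(t^h\delta):\delta\in D\}\subset D^{-1}t^hD\cap\Gamma_r$ is finite. For $\tau\in F_h$ let
$$S_{h,\tau}=\{\delta\in D:\pi(t^h\delta)=\tau\}=D\cap t^{-h}D\tau .$$
This set is Borel with null boundary. Indeed it contains some $\delta=t^{-h}d\tau=(t^{-h}dt^h)(t^{-h}\tau)$ with $d\in D$, so $t^{-h}\tau\in H$, and then $y\mapsto t^{-h}y\tau=(t^{-h}yt^h)(t^{-h}\tau)$ is a diffeomorphism of $H$.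

In the example $a=\sqrt2$ with $D=[0,1)$ we have $\delta(n)=\{\sqrt2n\}$, $\gamma(n)=[\sqrt2n]$ and $\tau(n,h)=[\sqrt2h+\{\sqrt2n\}]$, exactly as in Section 3.

## 8. Zero sets, degrees and homomorphisms on $\Lambda$

The next lemma is the dichotomy we need: a polynomial on $\Lambda$ vanishes either identically or with density zero along the orbit. It is stated for every starting point $\delta\in H$, because the induction will integrate over $\delta$.

**Lemma 5.** Let $Q$ be a polynomial function on $G$ and $\delta\in H$. If $\{h\in\mathbf Z:Q(\pi(t^h\delta))=0\}$ has positive upper Banach density, then $Q=0$ on $L_1$. In particular, a polynomial vanishing on $\Lambda$ vanishes on $L_1$.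

*Proof.* We have $\pi(t^h\delta)=\delta_h^{-1}t^h\delta$. Since the coordinates of $t^h$ are polynomial in $h$ and the group operations are polynomial, $Q(y^{-1}t^h\delta)=\sum_{i\le s}h^ia_i(y)$ with $a_i$ polynomial on $G$. Suppose some $a_i|_H\not\equiv0$ and take the largest such $i$. The function $a_i|_H$ is real analytic on the connected analytic manifold $H$, so its zero set is null. For $\eta>0$ let $K_\eta=\{y\in\overline D:|a_i(y)|\le\eta\}$. It is compact, and $m_H(K_\eta)\to0$ as $\eta\to0$. By Lemma 4, $\{h:\delta_h\in K_\eta\}$ has upper Banach density at most $m_H(K_\eta)$. If $\delta_h\notin K_\eta$ and $h\ne0$, then $|h^ia_i(\delta_h)|>\eta|h|^i$; the terms of index $>i$ vanish because $\delta_h\in H$; and the lower terms are $O(|h|^{i-1})$, because the $a_j$ are bounded on $D$ (there are none if $i=0$). So $Q(\pi(t^h\delta))\ne0$ for all such $h$ with $|h|\ge h_0(\eta)$. Hence the zero set has upper Banach density at most $m_H(K_\eta)$ for every $\eta$, that is $0$: a contradiction. So all $a_i$ vanish on $H$, which means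 $Q=0$ on $\bigcup_hHt^h\delta=\bigcup_hHt^h=L_1$, where we used $Ht^h\delta=t^hH\delta=t^hH=Ht^h$. $\square$

**Definition (Pol and degree).** $\mathrm{Pol}$ is the set of functions $\Lambda\to\mathbf Z$ that are restrictions of polynomial functions on $G$. For $\tau\in\Lambda$ let $P^\tau(\gamma)=P(\tau\gamma)$; then $P^\tau\in\mathrm{Pol}$ and $(P^\tau)^\sigma=P^{\tau\sigma}$. By (7), for $P\in\mathrm{Pol}$ there is $d$ such that all $(d+1)$-fold differences under operators $P\mapsto P^\tau-P$ ($\tau\in\Lambda$) vanish. For $P\ne0$ let $\deg P$ be the least such $d\ge0$; put $\deg0=-\infty$.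

On $\Lambda=\mathbf Z$, $\deg\gamma^2=2$. On $\mathbf Z^3$ with third coordinate law $x_3+y_3+x_1y_2$, the function $P(\gamma)=\gamma_3$ has $P^\tau-P=\tau_3+\tau_1\gamma_2$, so it has degree $2$.

The difference operators are linear, so $\deg(P\pm Q)\le\max(\deg P,\deg Q)$, with equality if the degrees differ. We have $\deg P\le0$ if and only if $P$ is constant. If $P\ne0$ then $\deg(P^\tau-P)<\deg P$, and consequently $\deg P^\tau=\deg P$.

Suppose $\deg P=1$. Then $P^\tau-P$ is a constant $c(\tau)$. From $P^{\tau\sigma}=(P+c(\tau))^\sigma=P+c(\sigma)+c(\tau)$ we see that $c:\Lambda\to\mathbf Z$ is a homomorphism. It is nonzero since $P$ is not constant, and evaluating at $e$ gives $c=P-P(e)\in\mathrm{Pol}$.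

The next lemma replaces the counting of Section 3: along the orbit a homomorphism grows linearly and hits each integer boundedly often.

**Lemma 6.** Let $c\in\mathrm{Pol}$ be a nonzero homomorphism $\Lambda\to\mathbf Z$, let $T$ be weak mixing, $f\in L^\infty(\mu)$ with $\int f=0$, and $\rho(j)=\int\bar f\,T^jf\,d\mu$. For every $\delta\in H$, $\frac1N\sum_{h=1}^N|\rho(c(\pi(t^h\delta)))|\to0$ as $N\to\infty$.

*Proof.* Let $\tilde c$ be a polynomial on $G$ extending $c$. For fixed $\gamma\in\Lambda$, the polynomial $\tau\mapsto\tilde c(\tau\gamma)-\tilde c(\tau)-\tilde c(\gamma)$ vanishes on $\Lambda$, so on $L_1$ by Lemma 5. Then for fixed $\tau\in L_1$ the same expression, as a function of $\gamma$, vanishes on $\Lambda$, hence on $L_1$. So $\tilde c|_{L_1}$ is a homomorphism, and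
$$c(\pi(t^h\delta))=\tilde c(\delta_h^{-1}t^h\delta)=h\alpha+O(1),\qquad\alpha=\tilde c(t),$$
because $\tilde c$ is bounded on $D$.

If $\alpha=0$, then $c(\pi(t^h\delta))$ takes finitely many integer values, so some value $v$ is taken on a set of positive upper Banach density. By Lemma 5, $c-v=0$ on $\Lambda$; since $c(e)=0$, $v=0$ and $c=0$, a contradiction. So $\alpha\ne0$. Hence there is $C'$ such that each integer is the value $c(\pi(t^h\delta))$ for at most $C'$ values of $h$, and $|c(\pi(t^h\delta))|\le|\alpha|N+C'$ for $1\le h\le N$. By (4), $\frac1N\sum_{j=1}^N|\rho(j)|\to0$, and $\rho(-j)=\overline{\rho(j)}$, so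
$$\frac1N\sum_{h=1}^N|\rho(c(\pi(t^h\delta)))|\le\frac{C'}N\sum_{|j|\le|\alpha|N+C'}|\rho(j)|\to0.\qquad\square$$

## 9. Induction over admissible families on $\Lambda$

Fix a weak mixing system. Call a finite family $\{P_1,\dots,P_k\}\subset\mathrm{Pol}$ *admissible* if all $P_i$ and all $P_i-P_j$ ($i\ne j$) are nonconstant on $\Lambda$; the empty family is admissible. Unlike the hypothesis of Conjecture A, this condition will be inherited.

**Proposition 7.** Let $\{P_1,\dots,P_k\}$, $k\ge1$, be admissible, $w_n\in\mathbf C$ with $|w_n|\le1$ ($n\in\mathbf Z$), $f_1,\dots,f_k\in L^\infty(\mu)$, and $\int f_{i_0}=0$ for some $i_0$. Then $\big\|\mathbb E_{n\in I_N}w_n\prod_iT^{P_i(\gamma(n))}f_i\big\|_{L^2}\to0$ for all $(I_N)$.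

**Corollary 8.** Let $\{P_1,\dots,P_k\}$ be an admissible family that is empty or for which Proposition 7 holds (for all choices of $w_n,f_i,i_0,(I_N)$). Then for $g_0,\dots,g_k\in L^\infty$ and $|w_n|\le1$,
$$\mathbb E_{n\in I_N}w_n\Big(\int g_0\prod_{i\ge1}T^{P_i(\gamma(n))}g_i\,d\mu-\prod_{i\ge0}\int g_i\,d\mu\Big)\to0.$$

*Proof of Corollary 8.* For the empty family the difference is $0$. Otherwise, writing $P_i$ for $P_i(\gamma(n))$,
$$\prod_{i\ge1}T^{P_i}g_i-\prod_{i\ge1}\int g_i=\sum_i\Big(\prod_{j<i}\int g_j\Big)\,T^{P_i}\Big(g_i-\int g_i\Big)\prod_{j>i}T^{P_j}g_j .$$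
Multiply by $w_ng_0$, integrate and average. To the $i$-th term apply Proposition 7 with $i_0=i$ and the constant function $1$ at the indices $j<i$, then Cauchy–Schwarz against $g_0$. $\square$

*Proof of Proposition 7.*

**Step 1: the induction parameter.** For nonconstant $P,Q\in\mathrm{Pol}$ let $P\approx Q$ if $\deg P=\deg Q>\deg(P-Q)$; this is an equivalence relation. The weight of a family is $(\varphi_1,\varphi_2,\dots)$, where $\varphi_d$ is the number of $\approx$-classes of degree $d$ represented in it. Order weights by the largest $d$ at which they differ. This well-orders the finitely supported sequences of nonnegative integers, and we induct on it. Let $d=\min\deg P_i\ge1$, and number so that $\deg P_1=d$. Let $J=\{i:\deg P_i=1\}$, which is empty if $d\ge2$ and contains $1$ if $d=1$. For $i\in J$ write $P_i^\tau=P_i+c_i(\tau)$; by Section 8, $c_i\in\mathrm{Pol}$ is a nonzero homomorphism.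

**Step 2: bad $\tau$ are rare.** We want to exclude the $\tau$ for which differencing creates constants. Let $\mathcal B\subset\Lambda$ be the set of $\tau$ for which $P_i^\tau-P_j$ is constant for some $i\ne j$, or $P_i^\tau-P_i$ is constant for some $i\notin J$. Consider
$$Q_{ij,\gamma}(\tau)=P_i(\tau\gamma)-P_j(\gamma)-P_i(\tau)+P_j(e),$$
the restriction to $\Lambda$ of a polynomial in $\tau$. It is the value of $P_i^\tau-P_j$ at $\gamma$ minus its value at $e$, so $P_i^\tau-P_j$ is constant if and only if $Q_{ij,\gamma}(\tau)=0$ for all $\gamma\in\Lambda$. If $i\ne j$, some $\gamma\in\Lambda$ has $Q_{ij,\gamma}\not\equiv0$ on $\Lambda$; otherwise $\tau=e$ shows that $P_i-P_j$ is constant. If $i=j\notin J$, some $\gamma\in\Lambda$ has $Q_{ii,\gamma}\not\equiv0$ on $\Lambda$; otherwise every $P_i^\tau-P_i$ is constant and $\deg P_i\le1$. So $\mathcal B$ lies in a finite union of zero sets of polynomials not vanishing identically on $\Lambda$, and by Lemma 5, for every $\delta\in H$,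
$$\frac1R\,\big|\{1\le h\le R:\pi(t^h\delta)\in\mathcal B\}\big|\to0. \tag{12}$$

**Step 3: the new family is admissible.** For $\tau\in\Lambda\setminus\mathcal B$ let
$$\mathcal P_\tau=\{P_i^\tau-P_1:i\notin J\}\cup\{P_i-P_1:2\le i\le k\}.$$
Its members are nonconstant: for $P_i^\tau-P_1$ with $i\notin J$ (including $i=1$ when $d\ge2$) because $\tau\notin\mathcal B$, and for $P_i-P_1$ by admissibility. Differences of members with different labels are, up to sign, of one of three kinds: $(P_i-P_j)^\tau$ with $i\ne j$, nonconstant because left translation by $\tau$ is a bijection of $\Lambda$; $P_i-P_j$ with $i\ne j$; or $P_i^\tau-P_j$ with $i\notin J$ and $j$ arbitrary, nonconstant because $\tau\notin\mathcal B$.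

**Step 4: the weight drops.** Recall $\deg(P_i^\tau-P_i)<\deg P_i$.

- If $\deg P_i>d$, then $P_i^\tau-P_1\approx P_i\approx P_i-P_1$. All other members of $\mathcal P_\tau$ have degree $\le d$, so $\varphi_{d'}$ is unchanged for $d'>d$.
- If $\deg P_i=d$ and $P_i\approx P_1$, then $P_i-P_1$ and $P_i^\tau-P_1=(P_i^\tau-P_i)+(P_i-P_1)$ have degree $<d$.
- If $\deg P_i=d$ and $P_i\not\approx P_1$, then $P_i-P_1$ has degree $d$, and $P_i^\tau-P_1$ differs from it by something of degree $<d$; so both have degree $d$ and are equivalent. For two such indices, $P_i-P_1\approx P_j-P_1$ if and only if $P_i\approx P_j$.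

So $\varphi_d$ drops by exactly $1$, and the weight is smaller. Hence Corollary 8 is available for $\mathcal P_\tau$, by the inductive hypothesis or because $\mathcal P_\tau=\emptyset$.

Two small cases on $\Lambda=\mathbf Z$: for $\{\gamma,2\gamma\}$ we get $J=\{1,2\}$, $\mathcal B=\emptyset$ and $\mathcal P_\tau=\{\gamma\}$, which is Section 3. For $\{\gamma^2\}$ we get $J=\emptyset$, $\mathcal B=\{0\}$ and $\mathcal P_\tau=\{2\tau\gamma+\tau^2\}$; the weight goes from $\varphi_2=1$ to $\varphi_1=1$.

**Step 5: the correlations.** Let $u_n=w_n\prod_iT^{P_i(\gamma(n))}f_i$. By (11), if $\tau(n,h)=\tau$ then $P_i(\gamma(n+h))=P_i^\tau(\gamma(n))$. Applying $T^{-P_1(\gamma(n))}$ inside the integral,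
$$\langle u_{n+h},u_n\rangle=w_{n+h}\bar w_n\int\prod_{i\in J}T^{(P_i-P_1)(\gamma(n))}\big(\bar f_i\,T^{c_i(\tau)}f_i\big)\prod_{i\notin J}\Big(T^{(P_i^\tau-P_1)(\gamma(n))}f_i\;T^{(P_i-P_1)(\gamma(n))}\bar f_i\Big)\,d\mu .$$
For $\tau\notin\mathcal B$ this integral is of the form in Corollary 8 for $\mathcal P_\tau$, with $g_0=\bar f_1T^{c_1(\tau)}f_1$ if $1\in J$ and $g_0=\bar f_1$ if not. One of the factors in the corresponding product of integrals is
$$\theta(\tau)=\int\bar f_{i_0}\,T^{c_{i_0}(\tau)}f_{i_0}\,d\mu\ \text{ if }i_0\in J,\qquad\theta(\tau)=\int f_{i_0}\,d\mu=0\ \text{ if }i_0\notin J .$$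
So this product is bounded in absolute value by $C|\theta(\tau)|$ with $C=\max(1,\max_i\|f_i\|_\infty)^{2k}$.

**Step 6: averaging.** Fix $h$ and split the average over $n$ according to the finitely many values $\tau\in F_h$ of $\tau(n,h)$. For $\tau\in F_h\setminus\mathcal B$ apply Corollary 8 with the weights $1_{\tau(n,h)=\tau}\,w_{n+h}\bar w_n$; for $\tau\in\mathcal B$ use the trivial bound $|\langle u_{n+h},u_n\rangle|\le C$. Since $1_{\tau(n,h)=\tau}=1_{S_{h,\tau}}(\delta(n))$, (10) with $\delta=e$ gives
$$\limsup_N\big|\mathbb E_{n\in I_N}\langle u_{n+h},u_n\rangle\big|\le C\sum_{\tau\in F_h}m(S_{h,\tau})\big(1_{\mathcal B}(\tau)+|\theta(\tau)|\big)=C\int_D(1_{\mathcal B}+|\theta|)(\pi(t^h\delta))\,dm(\delta).$$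
The integrand takes finitely many values, on the Borel sets $S_{h,\tau}$, and it is bounded uniformly in $h$. Average over $1\le h\le R$ and let $R\to\infty$. For each fixed $\delta\in D$ the averages of the integrand tend to $0$, by (12) and, if $i_0\in J$, by Lemma 6 with $f=f_{i_0}$ and $c=c_{i_0}$. By dominated convergence the averaged integrals tend to $0$. Now (5) gives $\|\mathbb E_{n\in I_N}u_n\|\to0$. $\square$

By the induction, Proposition 7 holds for every nonempty admissible family, and so Corollary 8 holds for every admissible family.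

## 10. Cells, classes and Theorem B

**Step 1: from $\gamma_G$ to $\gamma$.** By Proposition 2 represent $p_1,\dots,p_k$ by a common datum: $p_i(n)=P_i(\gamma_G(n))$; put $P_0=0$. With $M$ from Section 7 fix $r\in\{0,\dots,M-1\}$ and let $n=Mn'+r$. Then
$$a^nb=t^{n'}b_r=\delta(n')b_r\cdot b_r^{-1}\gamma(n')b_r,\qquad b_r^{-1}\gamma(n')b_r\in\Gamma,$$
the last because $\gamma(n')\in\Lambda\subset\Gamma_r=b_r\Gamma b_r^{-1}$. Write $\delta(n')b_r\in D_G\kappa$ with $\kappa=\kappa(n')\in\Gamma$. As $Db_r$ and $D_G$ are relatively compact, $\kappa$ takes finitely many values. Hence $\gamma_G(n)=\kappa\,b_r^{-1}\gamma(n')b_r$, and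
$$p_i(n)=P_{i,\kappa}(\gamma(n')),\qquad P_{i,\kappa}(y)=P_i(\kappa\,b_r^{-1}yb_r),\qquad P_{i,\kappa}|_\Lambda\in\mathrm{Pol}.$$

**Step 2: the cells have uniform densities.** Let $S_\kappa=\{\delta\in D:\delta b_r\in D_G\kappa\}$ and $C_{r,\kappa}=\{Mn'+r:\delta(n')\in S_\kappa\}$. As $r$ and $\kappa$ vary, the nonempty ones form a finite partition of $\mathbf Z$. The set $S_\kappa$ is $D\cap\{y\in H:\phi_i(y)\in[0,1)\ \forall i\}$, where $\phi_i(y)$ is the $i$-th coordinate of $yb_r\kappa^{-1}$, an analytic function on the connected manifold $H$. If $\phi_i$ is constant, its condition defines $\emptyset$ or $H$; otherwise the boundary of $\{\phi_i\in[0,1)\}$ lies in the null set $\{\phi_i\in\{0,1\}\}$. So $\partial S_\kappa$ is null. When $n=Mn'+r$ runs through an interval $I$, $n'$ runs through an interval of length $|I|/M+O(1)$. By (10), $C_{r,\kappa}$ has uniform density $m(S_\kappa)/M$.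

For the opening example ($a=(\sqrt2,\sqrt2)$, $b=(0,\frac12)$) take $D=\{(s,s):0\le s<1\}$. Then $\gamma(n)=(m(n),m(n))$ and $\delta(n)b=(\{\sqrt2n\},\{\sqrt2n\}+\frac12)$, so $\kappa=(0,\varepsilon(n))$ and the cells are $C_0,C_1$. On $\Lambda$ the function $P_{2,\kappa}-P_{1,\kappa}$ is the constant $\varepsilon$.

**Step 3: part 1 of the theorem.** On a nonempty cell $C=C_{r,\kappa}$ let $i\sim l$ if and only if $P_{i,\kappa}-P_{l,\kappa}$ is constant on $\Lambda$. If $i\sim l$, then $p_i-p_l$ is constant on $C$. If $i\not\sim l$, then for each $c$ the polynomial $P_{i,\kappa}-P_{l,\kappa}-c$ does not vanish identically on $\Lambda$, so by Lemma 5 with $\delta=e$ the set $\{n':(P_{i,\kappa}-P_{l,\kappa})(\gamma(n'))=c\}$ has zero upper Banach density. Hence so has $\{n\in C:p_i(n)-p_l(n)=c\}$.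

**Step 4: part 2 of the theorem.** For each class $K$ put $g_K=1_{\bigcap_{i\in K}T^{c_i}A_i}$, where $c_i$ is the value of $p_i-p_{e(K)}$ on $C$. For $n=Mn'+r\in C$ and $i\in K$ we have $p_i(n)=p_{e(K)}(n)+c_i$, so
$$\mu\Big(\bigcap_iT^{p_i(n)}A_i\Big)=\int g_{K_0}\prod_{K\ne K_0}T^{P_{e(K),\kappa}(\gamma(n'))}g_K\,d\mu,\qquad K_0\ni0,$$
since $e(K_0)=0$ and $p_0=0$. The family $\{P_{e(K),\kappa}:K\ne K_0\}$ is admissible by the definition of $\sim$: differences of two members are nonconstant because the classes are different, and each member is nonconstant because $e(K)\not\sim0$ and $P_{0,\kappa}=0$. Apply Corollary 8 in the variable $n'$, with the weights $1_{\{Mn'+r\in C\}}$ times the sign of the (real) difference in question, along an arbitrary sequence of intervals. This is part 2, since $\prod_K\int g_K=\prod_K\mu(\bigcap_{i\in K}T^{c_i}A_i)$.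

Summing over the cells, $\mathbb E_{n\in I}\,\mu(\bigcap_iT^{p_i(n)}A_i)\to\sum_jd_j\prod_K\mu(\bigcap_{i\in K}T^{c_i^{(j)}}A_i)$, where the inner product runs over the $\sim_j$-classes. This proves Theorem B. $\square$

## 11. Conjecture A follows

*Proof of Theorem A.* Assume no $p_i$ and no $p_i-p_j$ ($i\ne j$) is constant on a set of positive upper density. If $d_j>0$, then $C_j\cap\mathbf N$ has density $d_j>0$. If two different indices were $\sim_j$-equivalent, part 1 of Theorem B would make some $p_i-p_l$, or some $p_i=p_i-p_0$, constant on it. So all $\sim_j$-classes are singletons and all $c_i^{(j)}=0$. Cells with $d_j=0$ contribute nothing to averages of bounded quantities. Hence part 2 of Theorem B gives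
$$\frac1N\sum_{n=1}^N\Big|\mu\big(A_0\cap T^{p_1(n)}A_1\cap\dots\cap T^{p_k(n)}A_k\big)-\prod_{i=0}^k\mu(A_i)\Big|\to0,$$
even uniformly over intervals. By the Koopman–von Neumann lemma there is a set $E$ of density zero off which the terms tend to $0$. This is (3). $\square$

## 12. Necessity of both hypotheses

*Proof of Theorem C.* "If" is Theorem A. For "only if", assume that (3) holds for all $A_0,\dots,A_k$.

**Step 1: $T$ is weak mixing.** We test (3) on an eigenfunction. Take $A_j=X$ for $j\ge2$. Then $\frac1N\sum_{n\le N}|\mu(A_0\cap T^{p_1(n)}A_1)-\mu(A_0)\mu(A_1)|\to0$ for all $A_0,A_1$. By sesquilinearity and $L^2$-approximation, as for (4), $\frac1N\sum_{n\le N}|\langle T^{p_1(n)}f,f\rangle|\to0$ for all $f\in L^2$ with $\int f=0$. Recall that $T$ is weak mixing if and only if it has no nonconstant eigenfunctions. If $T$ were not weak mixing, there would be a nonconstant eigenfunction. Its mean is $0$ unless the eigenvalue is $1$, in which case we subtract the mean. Normalizing, we get $f$ with $\int f=0$, $\|f\|_2=1$, $Tf=\lambda f$,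 $|\lambda|=1$. Then $|\langle T^{p_1(n)}f,f\rangle|=1$ for all $n$, a contradiction.

**Step 2: no $p_i$ is constant on a set of positive upper density.** Let $0<\mu(A)<1$, and suppose $p_i=c$ on a set $F\subset\mathbf N$ of positive upper density. Take $A_i=A$, $A_0=T^c(X\setminus A)$ and the other sets equal to $X$. For $n\in F$ the intersection in (3) is contained in $T^c(X\setminus A)\cap T^cA=\emptyset$, but $\prod_l\mu(A_l)=\mu(A)(1-\mu(A))>0$. This contradicts (3), as $F\setminus E$ is infinite for every $E$ of density zero.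

**Step 3: no $p_i-p_j$ is constant on a set of positive upper density.** Suppose $p_i-p_j=c$ on such an $F$, with $i\ne j$ and $i,j\ge1$. Take $A_i=A$, $A_j=T^c(X\setminus A)$ and the other sets equal to $X$. For $n\in F$,
$$T^{p_i(n)}A_i\cap T^{p_j(n)}A_j=T^{p_j(n)+c}\big(A\cap(X\setminus A)\big)=\emptyset,$$
and again $\prod_l\mu(A_l)=\mu(A)(1-\mu(A))>0$, the same contradiction. $\square$
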